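\title{A logarithmic lower bound for the mean discrepancy of half-planes in a disk}

\begin{abstract}
Place $N$ points in a disk of unit area, and for each half-plane compare the number of points it contains with $N$ times the area it cuts off. We prove that the $L^1$ mean of this discrepancy over half-planes is at least $c\log N$. This answers in the negative the question whether the smallest possible mean has order $(\log N)^{1/2}$; with the upper bound of Beck and Chen, it lies between $\log N$ and $(\log N)^2$. The lower bound holds for weighted points and for bounded densities of bounded support, and in that class the order $\log N$ is attained. The proof shows that for every dyadic height $t$ between $C\log N$ and $c\sqrt N$ the values of the discrepancy near $t$ contribute a fixed amount to the mean. The same estimate gives the lower bound $N^{(W-1)/(2W)}$ for the $L^W$ mean, $1<W\le 2$.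
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $U_0$ be the closed disk of area $1$ centered at the origin of $\mathbb R^2$; its radius is $\pi^{-1/2}$. Let $\mu$ be Lebesgue measure in the plane. For a distribution $\mathcal P$ of $N$ points in $U_0$ and a measurable set $B\subseteq\mathbb R^2$, the \emph{discrepancy}
\[
D[\mathcal P;B]=\#(\mathcal P\cap B)-N\mu(B\cap U_0)
\]
compares the number of points in $B$ with the number that $B$ deserves by area. Write $e_\theta=(\cos\theta,\sin\theta)$ and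
\[
S(r,\theta)=\{x\in\mathbb R^2: x\cdot e_\theta\ge r\}.
\]
As $(r,\theta)$ runs through $[0,\pi^{-1/2}]\times[0,2\pi]$, the sets $S(r,\theta)\cap U_0$ run through the segments that a chord cuts off from the disk on the side away from the center. For $W>0$ put
\[
D(W,N)=\inf_{|\mathcal P|=N}\Bigl(\int_0^{2\pi}\!\!\int_0^{\pi^{-1/2}}|D[\mathcal P;S(r,\theta)]|^W\,dr\,d\theta\Bigr)^{1/W},
\]
the infimum being over all distributions of $N$ points in $U_0$. This number measures how evenly $N$ points can be spread with respect to all chords at once, in the $L^W$ mean. We write $X\ll Y$ or $Y\gg X$ when $X\le CY$ with an absolute constant $C$; subscripts show a permitted dependence of $C$.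

For $W=2$ the order is known: $D(2,N)\gg N^{1/4}$ (Alexander), and there is a complementary upper bound $D(2,N)\ll N^{1/4}$. For $W=1$ the quantity is far smaller: $D(1,N)\ll(\log N)^2$ (Beck and Chen). The following question is posed in \cite{problem}: is it true that
\begin{equation}\label{eq:question}
(\log N)^{1/2}\ll D(1,N)\ll(\log N)^{1/2}
\end{equation}
for all sufficiently large $N$? The answer is no: the left inequality holds and the right one fails.

\begin{theorem}\label{thm:disk}
There is an absolute constant $c>0$ such that $D(1,N)\ge c\log N$ for all sufficiently large $N$. Moreover $D(W,N)\gg_W N^{(W-1)/(2W)}$ for $1<W\le2$ and all sufficiently large $N$.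
\end{theorem}

Thus $\log N\ll D(1,N)\ll(\log N)^2$. We do not determine the order of $D(1,N)$ between these bounds. For $W=2$ the second statement is the bound $N^{1/4}$ quoted above.

How can the $L^2$ mean be a power of $N$ while the $L^1$ mean is a power of $\log N$? The discrepancy must be large on a small set of half-planes. A square grid shows this.

\begin{example}\label{ex:grid}
Replace the disk by the square $[-\frac12,\frac12]^2$, let $N=n^2$, and put one point at the center of each cell of the $n\times n$ grid. Let $F(r,\theta)$ be the number of points in $S(r,\theta)$ minus $N$ times the area of the part of the square in $S(r,\theta)$. The points lie in $n$ columns of $n$ points. On $[-\frac12,\frac12]$ the function $F(\cdot,0)$ rises with slope $n^2$, falls by $n$ at the abscissa of each column, and vanishes at the cell walls $-\frac12+\frac mn$, where it equals $n(n-m)-n^2(1-\frac mn)$. It is a sawtooth, and $|F(x_0,0)|=\frac n2-n^2d$ if $x_0$ is at distance $d$ from the nearest column.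

Now let $|\theta|\le\frac1{5n}$, so that $|\tan\theta|\le\frac1{4n}$, and let $r=x_0\cos\theta$ with $\frac1{8n}<d\le\frac1{4n}$. The boundary of $S(r,\theta)$ is the line $x=x_0-y\tan\theta$. For $|y|\le\frac12$ it stays within $\frac1{8n}$ of $x=x_0$, so it crosses no column and neither vertical side, and the area to its right is $\int_{-1/2}^{1/2}(\frac12-x_0+y\tan\theta)\,dy=\frac12-x_0$. Hence $|F(r,\theta)|=|F(x_0,0)|\ge\frac n4$. The admissible $x_0$ have measure $\frac14$, so $|F|\ge\frac n4$ on a set of pairs $(r,\theta)$ of measure at least $\frac2{5n}\cdot\frac14\cos\frac15\ge\frac1{11n}$. A function equal to $\frac n4$ on a set of measure $\frac1{11n}$ has $L^2$ norm of order $n^{1/2}=N^{1/4}$ and $L^1$ norm $\frac1{44}$.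
\end{example}

The example concerns one height, $t\approx\sqrt N$, reached on a set of measure about $1/t$. Between $1$ and $\sqrt N$ there are about $\log N$ dyadic heights, and the question is how their effects combine. If the discrepancy were a sum of $\log N$ bounded terms with independent signs, its typical size would be $(\log N)^{1/2}$, which is one way to arrive at \eqref{eq:question}. The grid suggests a different picture. For $k\in\mathbb Z^2$ with coprime coordinates, the grid points lie on lines perpendicular to $k$ that are $1/(n|k|)$ apart, and consecutive points on such a line are $|k|/n$ apart. By analogy with the example one expects a sawtooth of height about $n/|k|$ on an arc of directions of length about $1/(n|k|)$. On this heuristic the roughly $K^2$ directions with $|k|\approx K$ produce the height $t=n/K$ on a set of measure $K^2/(nK)=1/t$. Different heights are taken on disjoint sets, so there are no signs to cancel: each dyadic height adds a constant to the $L^1$ norm, and the total is $\log N$. We do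 not use this heuristic. What we prove is that a weak form of the law ``height $t$ on measure $1/t$'' holds for every point set whose $L^1$ mean is small (Proposition~\ref{prop:scale}), and that a smoothly weighted grid has $L^1$ mean of order exactly $\log N$ (Theorem~\ref{thm:sharp}).

Section~\ref{sec:setting} states these results and reduces the lower bounds to Proposition~\ref{prop:scale}, which is proved in Sections~\ref{sec:line}--\ref{sec:strips}. The simplest instance of the method, the case $W=2$, is complete at the end of Section~\ref{sec:test}. Section~\ref{sec:lattice} treats the weighted grid.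

\section{Weighted points and the estimate at one height}\label{sec:setting}

The proof uses neither the shape of $U_0$ nor the fact that all points count equally. We work in the following setting.

\medskip\noindent\textbf{Setting (H).} Fix $C_0\ge1$ and $0<c_0\le1$, and let $N>0$. Let $f:\mathbb R^2\to[0,C_0]$ be measurable, and let $\mathcal P$ be a finite family of points (repetitions allowed) with weights $0<\alpha_p\le1$. The support of $f$ and the points of $\mathcal P$ lie in $\{|x|\le C_0\}$. Put $\nu=\sum_p\alpha_p\delta_p$, where $\delta_p$ is the unit mass at $p$, and assume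
\[
\nu(\mathbb R^2)=N\int f,\qquad\sum_p\alpha_p^2\ge c_0N.
\]

\medskip
For $r\in\mathbb R$ and $\theta$ in the circle $[0,2\pi]$ put
\[
F(r,\theta)=\nu(S(r,\theta))-N\int_{S(r,\theta)}f,\qquad\Lambda=\iint|F|.
\]
Here and below $\iint$ means $\int_0^{2\pi}\int_{\mathbb R}\cdot\;dr\,d\theta$, the symbol $|E|$ is the Lebesgue measure of a subset $E$ of $\mathbb R\times[0,2\pi]$, of $\mathbb R$ or of the circle, and $\mathbf 1[\cdots]$ is the indicator of the condition in brackets. Since the two total masses agree, $F(r,\theta)=0$ for $|r|>C_0$.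

\begin{theorem}\label{thm:lower}
Assume \textup{(H)}. There is $N_0$, depending only on $C_0$ and $c_0$, such that for $N\ge N_0$:
\begin{itemize}
\item[(a)] $\iint|F|\ge c\log N$, with $c>0$ depending only on $C_0,c_0$;
\item[(b)] for $1<W\le2$, $\bigl(\iint|F|^W\bigr)^{1/W}\ge c_WN^{(W-1)/(2W)}$, with $c_W>0$ depending only on $W,C_0,c_0$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $\varphi\in C_c^\infty(\mathbb R^2)$, $0\le\varphi\le1$, $\varphi\not\equiv0$. Give the points $p\in N^{-1/2}\mathbb Z^2$ with $\varphi(p)>0$ the weights $\alpha_p=\varphi(p)$, and let $f=a_N\varphi$ with $a_N=\sum_p\varphi(p)/(N\int\varphi)$. Then \textup{(H)} holds for large $N$ with constants depending only on $\varphi$, and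
\[
\log N\ll_\varphi\iint|F|\ll_\varphi\log N.
\]
\end{theorem}

So Theorem~\ref{thm:lower}(a) cannot be improved in the class (H). A better lower bound for the disk would have to use more about the sharp boundary of $U_0$ or the unit weights.

\begin{proof}[Proof of Theorem~\ref{thm:disk} from Theorem~\ref{thm:lower}]
Take $\alpha_p=1$, $f=\mathbf 1_{U_0}$ and $C_0=c_0=1$. Then (H) holds, $F(r,\theta)=D[\mathcal P;S(r,\theta)]$, and $F=0$ for $|r|>\pi^{-1/2}$. The half-plane $S(-r,\theta+\pi)=\{x\cdot e_\theta\le r\}$ is the complement of $\{x\cdot e_\theta>r\}$, and the whole plane has discrepancy $0$. Hence $F(-r,\theta+\pi)=-F(r,\theta)$ unless $r=p\cdot e_\theta$ for some $p\in\mathcal P$. So the integral in the definition of $D(W,N)$ is exactly $\frac12\iint|F|^W$.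
\end{proof}

\begin{remark}\label{rem:hyp}
Three of the hypotheses in (H) are easily seen to be needed. If the total masses differ, $F$ is a nonzero constant for $r<-C_0$ and $\Lambda=\infty$. If $f$ is not bounded in terms of $C_0$, it can imitate $\nu$: for $f=\sum_p\alpha_p\mathbf 1_{B(p,\varepsilon)}/(N\pi\varepsilon^2)$, the function $F$ is bounded by $\nu(\mathbb R^2)$ and vanishes unless $|r-p\cdot e_\theta|\le\varepsilon$ for some $p$, so $\Lambda\to0$ as $\varepsilon\to0$. If $\sum\alpha_p^2\ge c_0N$ is dropped, $\nu$ can imitate $Nf$: take $M>N$ points in $U_0$ realizing the bound $D(1,M)\ll(\log M)^2$ and give each the weight $N/M$; then $\Lambda\ll(N/M)(\log M)^2\to0$ as $M\to\infty$. The condition $\alpha_p\le1$ is used once, in \eqref{eq:Q}.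
\end{remark}

To isolate the values of $F$ near a height $t>0$ we use
\[
\Phi_t(y)=\min\Bigl\{\frac{y^2}t,\ t^{1/5}|y|^{4/5}\Bigr\}=
\begin{cases}t\,(|y|/t)^2,&|y|\le t,\\ t\,(|y|/t)^{4/5},&|y|\ge t.\end{cases}
\]
The ratio $\Phi_t(y)/|y|=\min\{|y|/t,(t/|y|)^{1/5}\}$ equals $1$ at $|y|=t$ and decays like a power on either side. A lower bound $\iint\Phi_t(F)\ge c$ is therefore a blurred form of the statement that $|F|\approx t$ on a set of measure at least $c/t$.

\begin{proposition}\label{prop:scale}
Assume \textup{(H)}. There are $C_1,c_1,c_2>0$, depending only on $C_0$ and $c_0$, such that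
\[
\iint\Phi_t(F)\ge c_2\qquad\text{for all }t>0\text{ with }C_1\Lambda\le t\le c_1\sqrt N.
\]
\end{proposition}

Some restriction $t\ge C_1\Lambda$ is natural: if all points coincide, nothing forces $F$ to spend time at small heights, but then $\Lambda$ is large and there is nothing to prove.

\begin{proof}[Proof of Theorem~\ref{thm:lower} from Proposition~\ref{prop:scale}]
(a) Summing two geometric series, for every real $y$,
\begin{equation}\label{eq:sumPhi}
\sum_{j\in\mathbb Z}\Phi_{2^j}(y)=\sum_{2^j\ge|y|}\frac{y^2}{2^j}+\sum_{2^j<|y|}2^{j/5}|y|^{4/5}\le2|y|+\frac{|y|}{1-2^{-1/5}}\le10|y|.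
\end{equation}
If $\Lambda>\log N$ we are done. Otherwise the proposition applies to every $t=2^j$ in $[C_1\log N,c_1\sqrt N]$. The number of such $t$ is at least $\log_2(c_1\sqrt N/(C_1\log N))-1$, and since $\log_2\sqrt N>0.7\log N$ this is at least $\frac14\log N$ for $N\ge N_0$. By \eqref{eq:sumPhi}, $\frac14c_2\log N\le\sum_t\iint\Phi_t(F)\le10\Lambda$.

(b) Since $\frac45\le W\le2$, both cases of the definition give $\Phi_t(y)\le t(|y|/t)^W$. If $C_1\Lambda\le c_1\sqrt N$, take $t=c_1\sqrt N$ to get $\iint|F|^W\ge c_2t^{W-1}=c_2c_1^{W-1}N^{(W-1)/2}$. Otherwise $\Lambda>(c_1/C_1)\sqrt N$. As $F$ vanishes outside a set of measure $4\pi C_0$, H\"older's inequality gives $(\iint|F|^W)^{1/W}\ge(4\pi C_0)^{1/W-1}\Lambda$, which has order at least $\sqrt N\ge N^{(W-1)/(2W)}$.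
\end{proof}

The exponent $\frac45$ matters only in being less than $1$, which makes the second series in \eqref{eq:sumPhi} converge.

All sets that occur below are defined by finitely many open or closed conditions in $(r,\theta)$ together with the Borel function $F$, so they are measurable.

\section{The discrepancy in one direction}\label{sec:line}

Fix $\theta$ and write $F(r)=F(r,\theta)$. Let $\nu_\theta$ be the image of $\nu$ under $x\mapsto x\cdot e_\theta$, and let $f_\theta(r)$ be the integral of $f$ along the line $x\cdot e_\theta=r$. By Fubini's theorem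
\[
F(r)=\nu_\theta([r,\infty))-N\int_r^\infty f_\theta,\qquad0\le f_\theta\le\Gamma:=2C_0^2,
\]
since $f\le C_0$ and a chord of the disk $|x|\le C_0$ has length at most $2C_0$. So $F$ is left-continuous and compactly supported; it falls from $F(\rho)$ to $F(\rho+)=F(\rho)-\nu_\theta(\{\rho\})$ at the finitely many atoms $\rho$ of $\nu_\theta$, which we call jumps; and between jumps it is nondecreasing and Lipschitz, with derivative $Nf_\theta\le\Gamma N$ almost everywhere.

In short, $F$ can fall fast but rises slowly. To rise by $s$ it needs an interval of length $s/(\Gamma N)$, and this attaches a width to each height. Put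
\[
\kappa=\frac1{256\,\Gamma},\qquad w_s=\frac{\kappa s}N\quad(s>0),\qquad\text{so that}\quad\Gamma Nw_s=\frac s{256}.
\]
Over an interval of length $w_s$ the function $F$ rises by at most $s/256$; equivalently, the area term allots mass at most $s/256$ to a strip of width $w_s$.

The graph of $F$, with vertical segments filled in at the jumps, starts and ends at level $0$, so it crosses each level as often downward as upward. We need a weighted form of this. A \emph{level weight} is a locally bounded function $\beta:\mathbb R\to[0,\infty)$ with finitely many discontinuities. Put $g_\beta(y)=\int_0^y\beta$ and, for an interval $J$,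
\[
\operatorname{Rise}_\beta(J)=\int_J\beta(F(r))Nf_\theta(r)\,dr,\qquad\operatorname{Fall}_\beta(J)=\sum_{\rho\in J}\int_{F(\rho+)}^{F(\rho)}\beta(y)\,dy,
\]
the sum being over the jumps in $J$.

\begin{lemma}\label{lem:cross}
Let $\beta$ be a level weight.
\begin{itemize}
\item[(a)] For every $\phi\in C^1(\mathbb R)$,
\[
\int_{\mathbb R}g_\beta(F)\,\phi'\,dr=\sum_\rho\phi(\rho)\int_{F(\rho+)}^{F(\rho)}\beta(y)\,dy-\int_{\mathbb R}\phi\,\beta(F)Nf_\theta\,dr.
\]
\item[(b)] $\operatorname{Fall}_\beta(\mathbb R)=\operatorname{Rise}_\beta(\mathbb R)\le\Gamma N\int_{\mathbb R}\beta(F)\,dr$.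
\item[(c)] If $\beta=\mathbf 1_{[-z,z]}$ with $z>0$ and $J=[a,b)$, then $\operatorname{Fall}_\beta(J)\le\Gamma N(b-a)+2z$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $g=g_\beta$. On an interval between consecutive jumps, $g\circ F$ is Lipschitz, hence the integral of its derivative. The derivative is $\beta(F)F'$ almost everywhere. Indeed, the chain rule applies where $F$ is differentiable and $\beta$ is continuous at $F(r)$; and for each discontinuity $y_0$ of $\beta$ the set $\{F=y_0\}$ is, by monotonicity, a point or an interval, in whose interior $F'$ and $(g\circ F)'$ both vanish.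

The function $\phi\,g(F)$ vanishes for $|r|>C_0$, because $g(0)=0$. So its total change is zero: the integral of $\phi'g(F)+\phi\beta(F)Nf_\theta$ equals the sum of the drops $\phi(\rho)(g(F(\rho))-g(F(\rho+)))$. This is (a), and $\phi\equiv1$ gives (b). The same bookkeeping on $[a,b)$, with left-continuity at $b$, gives $g(F(b))-g(F(a))=\operatorname{Rise}_\beta(J)-\operatorname{Fall}_\beta(J)$. In (c), $|g|\le z$ and $\operatorname{Rise}_\beta(J)\le\Gamma N(b-a)$.
\end{proof}

Part (c) says that a narrow band of levels absorbs little fall in a short interval; a larger fall must take $F$ out of the band. The next two lemmas turn concentrations of mass into large values of $F$. The first bounds the measure of the set of overloaded strips.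

\begin{lemma}\label{lem:window}
For every $v>0$,
\[
\bigl|\{(r,\theta):\nu_\theta([r-w_v,r+w_v])\ge v/32\}\bigr|\le4\,\bigl|\{|F|\ge v/256\}\bigr|.
\]
\end{lemma}

\begin{proof}
Fix $\theta$, let $r$ satisfy the condition on the left, and put $a=r-w_v$, $b=r+w_v$. Then
\[
F(a)-F(b+)=\nu_\theta([a,b])-N\int_a^bf_\theta\ge\frac v{32}-\frac v{128}\ge\frac v{64},
\]
so $F(a)\ge v/128$ or $F(b+)\le-v/128$. Since $F$ rises by at most $v/256$ over an interval of length $w_v$, in the first case $F\ge v/256$ on $[a-w_v,a]$, and in the second $F\le-v/256$ on $(b,b+w_v]$. In both cases $1\le w_v^{-1}\int_{r-2w_v}^{r+2w_v}\mathbf 1[|F(r')|\ge v/256]\,dr'$. Integrate in $r$ and $\theta$.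
\end{proof}

The second lemma bounds the mass, rather than the measure, tied up in planar clusters. Call $p\in\mathcal P$ \emph{clustered at scale $s$} if the closed disk $\bar B(p,w_s)$ has $\nu(\bar B(p,w_s))\ge s/8$, and let $\mathcal B_s$ be the family of such points. A cluster is seen from every direction, which is why it is expensive in $L^1$.

\begin{lemma}\label{lem:cluster}
For every $s>0$, $\ \sum_{p\in\mathcal B_s}\alpha_p\le62\,\Gamma N\Lambda/s$.
\end{lemma}

\begin{proof}
Fix $\theta$ and split $\mathbb R$ into intervals $J=[iw_s,(i+1)w_s)$, $i\in\mathbb Z$. Let $J^*=[(i-1)w_s,(i+2)w_s)$. Call $J$ marked if it contains $p\cdot e_\theta$ for some $p\in\mathcal B_s$. Then $\bar B(p,w_s)$ projects into $J^*$, so $m:=\nu_\theta(J^*)\ge s/8$. The jumps of $F$ in $J^*$ total $m$. Take $z=s/64$. By Lemma~\ref{lem:cross}(c), the part of this fall inside $[-z,z]$ is at most $\frac{3s}{256}+\frac s{32}\le\frac s{16}\le\frac m2$. So with $\beta(y)=\mathbf 1[|y|>z]$ we have $\operatorname{Fall}_\beta(J^*)\ge m/2$. Each real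 number lies in three of the $J^*$, so by Lemma~\ref{lem:cross}(b)
\[
\sum_{p\in\mathcal B_s}\alpha_p\le\sum_{J\text{ marked}}\nu_\theta(J^*)\le2\sum_{J\text{ marked}}\operatorname{Fall}_\beta(J^*)\le6\operatorname{Fall}_\beta(\mathbb R)\le6\Gamma N\,|\{r:|F(r,\theta)|>s/64\}|.
\]
The left side does not depend on $\theta$. Integrating over $\theta$ and using Chebyshev's inequality $|\{|F|>s/64\}|\le64\Lambda/s$, we get $2\pi\sum_{\mathcal B_s}\alpha_p\le384\,\Gamma N\Lambda/s$, and $384/(2\pi)<62$.
\end{proof}

\section{The test function and the case $W=2$}\label{sec:test}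

From here to the end of Section~\ref{sec:strips}, $C,C_2,C_3,\dots$ are absolute constants, and $C$ may change from line to line.

We bound $F$ from below by pairing it with a function built from the points themselves. In direction $\theta$, $F$ falls by $\alpha_q$ at $r=q\cdot e_\theta$. We detect this fall with a profile $\Psi$ of width $w$ centered there. By Lemma~\ref{lem:cross}(a), pairing $F$ with $\Psi'$ amounts to integrating $\Psi((x-q)\cdot e_\theta/w)$ against $\nu-Nf$, and after averaging over $\theta$ the kernel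
\[
K(y)=\int_0^{2\pi}\Psi(y\cdot e_\theta)\,d\theta\qquad(y\in\mathbb R^2)
\]
appears. We want $K(0)>0$, to see the point $q$; $K\ge0$, so that other points cannot cancel it; and $K$ integrable, so that the area term has order $Nw^2$, which is small when $w$ is below the mean spacing $N^{-1/2}$. A nonnegative bump will not do. If $\Psi\ge0$ everywhere and $\Psi\ge c$ on $[-1,1]$, then $K(y)\ge c/|y|$ for $|y|\ge1$, because $|y\cdot e_\theta|\le1$ on an arc of length at least $1/|y|$; such a $K$ is not integrable. The profile must change sign while its angular average stays positive. Take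
\[
\Psi(u)=\operatorname{Re}\frac1{(1-iu)^2}=\frac{1-u^2}{(1+u^2)^2}=\int_0^\infty\rho e^{-\rho}\cos(\rho u)\,d\rho,\qquad\psi=\Psi'.
\]
It is even, and $|\Psi(u)|\le(1+u^2)^{-1}$.

\begin{lemma}\label{lem:kernel}
We have $K(y)=2\pi(1+|y|^2)^{-3/2}$ and $\int_{\mathbb R^2}K=4\pi^2$. The kernel
\[
K_2(y)=\int_0^{2\pi}\!\!\int_{\mathbb R}\psi(v)\,\psi(v+y\cdot e_\theta)\,dv\,d\theta
\]
satisfies $|K_2(y)|\le C(1+|y|)^{-5}$.
\end{lemma}

\begin{proof}
For $a>0$ and $s\ge0$,
\begin{equation}\label{eq:poisson}
\int_0^{2\pi}\frac{d\theta}{a-is\cos\theta}=4\int_0^{\pi/2}\frac{a\,d\theta}{a^2+s^2\cos^2\theta}=4a\int_0^\infty\frac{d\tau}{a^2+s^2+a^2\tau^2}=\frac{2\pi}{\sqrt{a^2+s^2}};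
\end{equation}
the imaginary part cancels under $\theta\mapsto\theta+\pi$, and $\tau=\tan\theta$. By rotation, $y\cdot e_\theta$ may be replaced by $s\cos\theta$ with $s=|y|$. Applying $-\partial_a$ to \eqref{eq:poisson} at $a=1$ gives the formula for $K$, and $\int K=4\pi^2\int_0^\infty s(1+s^2)^{-3/2}ds=4\pi^2$.

Next, $\psi(v)=-\int_0^\infty\rho^2e^{-\rho}\sin(\rho v)\,d\rho=\int_{\mathbb R}h(\rho)e^{i\rho v}d\rho$ with $h(\rho)=\frac i2\operatorname{sgn}(\rho)\rho^2e^{-|\rho|}$. Plancherel's theorem states that $\int\psi(v+u)\overline{\psi(v)}\,dv=2\pi\int|h(\rho)|^2e^{i\rho u}d\rho$. Hence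
\[
\int\psi(v)\psi(v+u)\,dv=\pi\int_0^\infty\rho^4e^{-2\rho}\cos(\rho u)\,d\rho=\pi\operatorname{Re}\frac{24}{(2-iu)^5}.
\]
Since $\partial_a^4(a-iu)^{-1}=24(a-iu)^{-5}$, \eqref{eq:poisson} gives $K_2(y)=2\pi^2\,\partial_a^4(a^2+|y|^2)^{-1/2}$ at $a=2$. The function $\partial_a^4(a^2+|y|^2)^{-1/2}$ of $(a,y)\in\mathbb R^3$ is continuous away from the origin and homogeneous of degree $-5$, so it is at most $C(a^2+|y|^2)^{-5/2}$ in absolute value.
\end{proof}

Let $Q$ be a subfamily of $\mathcal P$, let $t>0$ and $w=w_t$. Define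
\[
\sigma=\sum_{q\in Q}\alpha_q\delta_q,\qquad G(r,\theta)=\sum_{q\in Q}\alpha_q\,\psi\Bigl(\frac{r-q\cdot e_\theta}w\Bigr),\qquad\mathcal E=\sum_{q,q'\in Q}\alpha_q\alpha_{q'}K\Bigl(\frac{q-q'}w\Bigr).
\]

\begin{lemma}\label{lem:test}
Suppose $\sum_{q\in Q}\alpha_q^2\ge c_0N/2$ and $0<t\le c_1\sqrt N$, where $c_1=\sqrt{c_0}$. Then
\[
w\mathcal E\ge\pi c_0\kappa t,\qquad\iint FG\ge\tfrac12w\mathcal E,\qquad\iint G^2\le C_2w\mathcal E.
\]
\end{lemma}

\begin{proof}
As $K>0$, the diagonal terms give $\mathcal E\ge K(0)\sum_Q\alpha_q^2\ge\pi c_0N$, and $wN=\kappa t$.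

Apply Lemma~\ref{lem:cross}(a) with $\beta\equiv1$ and $\phi(r)=w\Psi((r-q\cdot e_\theta)/w)$, integrate over $\theta$, and sum over $q$:
\[
\iint FG=w\sum_{q\in Q}\alpha_q\Bigl(\sum_{p\in\mathcal P}\alpha_pK\Bigl(\frac{p-q}w\Bigr)-N\int f(x)K\Bigl(\frac{x-q}w\Bigr)dx\Bigr).
\]
Drop the positive terms with $p\notin Q$, and bound the integral by $C_0w^2\int K=4\pi^2C_0w^2$. Since $\sigma(\mathbb R^2)\le N\int f\le\pi C_0^3N$ and $C_0^2\kappa=\frac1{512}$,
\[
\iint FG\ge w\bigl(\mathcal E-4\pi^3C_0^4N^2w^2\bigr)=w\Bigl(\mathcal E-\frac{4\pi^3}{512^2}\,t^2\Bigr).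
\]
For $t^2\le c_0N$ the subtracted term is below $\frac\pi2c_0N\le\frac12\mathcal E$.

Expanding the square and rescaling $r$, $\iint G^2=w\sum_{q,q'}\alpha_q\alpha_{q'}K_2((q-q')/w)$. To compare this with $\mathcal E$, let $m_k$ ($k\in\mathbb Z^2$) be the $\sigma$-masses of the cells of a square grid of side $w$. If $q,q'$ lie in the cells $k,k'$, then $1+|q-q'|/w\ge\max(1,|k-k'|_\infty)$. Using $m_km_{k'}\le\frac12(m_k^2+m_{k'}^2)$ and the convergence of $\sum_{k\ne0}|k|_\infty^{-5}$,
\[
\sum_{q,q'}\alpha_q\alpha_{q'}\Bigl(1+\frac{|q-q'|}w\Bigr)^{-5}\le\sum_{k,k'}\frac{m_km_{k'}}{\max(1,|k-k'|_\infty)^5}\le C\sum_km_k^2.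
\]
Two points in one cell have $|q-q'|/w\le\sqrt2$, where $K\ge2\pi3^{-3/2}$. So $\sum_km_k^2\le C\mathcal E$.
\end{proof}

\medskip\noindent\textbf{The case $W=2$.} Take $Q=\mathcal P$. The Cauchy--Schwarz inequality gives $\frac12w\mathcal E\le(\iint F^2)^{1/2}(C_2w\mathcal E)^{1/2}$, that is,
\begin{equation}\label{eq:L2}
\frac1t\iint F^2\ge\frac{w\mathcal E}{4C_2t}\ge\frac{\pi c_0\kappa}{4C_2}\qquad(0<t\le c_1\sqrt N).
\end{equation}
With $t=c_1\sqrt N$ this is the bound $N^{1/4}$ for the $L^2$ norm. For smaller $t$, \eqref{eq:L2} as it stands is weaker and says nothing new. But the test function has width $w_t$, over which $F$ rises by less than $t$, so one hopes that it responds only to values $|F|\ll t$, and that $F^2$ may be replaced by $\min(F^2,B^2t^2)$ for a constant $B$. That would give Proposition~\ref{prop:scale}, since $\min(y^2,B^2t^2)/t\le B^2\Phi_t(y)$ for $B\ge1$. The rest of the proof controls the pairing of $G$ with the peaks of $F$ above $Bt$.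

\section{Cutting off the peaks}\label{sec:peaks}

Put $C_1=250\,\Gamma/c_0$, fix $t$ with $C_1\Lambda\le t\le c_1\sqrt N$, and let $w=w_t$ and $\mathcal G=\{2^jt:j=0,1,2,\dots\}$. The error will be reduced to strips that contain much more of $\sigma$ than their width allows. Clusters make such strips in every direction, so we leave them out of the test family: let $Q=\mathcal P\setminus\bigcup_{s\in\mathcal G}\mathcal B_s$. By Lemma~\ref{lem:cluster} the removed points have mass at most $124\,\Gamma N\Lambda/t\le c_0N/2$. This is the only use of $t\ge C_1\Lambda$. Since $\alpha_p^2\le\alpha_p$,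
\begin{equation}\label{eq:Q}
\sum_{q\in Q}\alpha_q^2\ge\frac{c_0N}2,\qquad\nu(\bar B(q,w_s))<\frac s8\quad(q\in Q,\ s\in\mathcal G).
\end{equation}
So Lemma~\ref{lem:test} applies. The second property is needed only in Lemma~\ref{lem:widen}.

Let $A\ge2$ be an absolute constant, to be fixed in Section~\ref{sec:strips}, and $B=(42A)^{5/4}$. Write $F=F^\flat+F^\sharp$, where $F^\flat=\max(-Bt,\min(Bt,F))$ is $F$ clipped at $\pm Bt$ and $F^\sharp=g_{\beta_0}(F)$ with $\beta_0(y)=\mathbf 1[|y|>Bt]$. From $F^\flat G\le C_2(F^\flat)^2+G^2/(4C_2)$ and Lemma~\ref{lem:test},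
\[
\tfrac12w\mathcal E\le C_2\iint(F^\flat)^2+\tfrac14w\mathcal E+\iint F^\sharp G.
\]
For the last term use Lemma~\ref{lem:cross}(a) with $\beta_0$ and $\phi=w\sum_q\alpha_q\Psi((r-q\cdot e_\theta)/w)$. Then $\phi'=G$ and $|\phi|\le wV$, where
\[
V(r,\theta)=\sum_{q\in Q}\alpha_q\Bigl(1+\Bigl(\frac{r-q\cdot e_\theta}w\Bigr)^2\Bigr)^{-1}
\]
is a smoothed count of the $\sigma$-mass in the strip of half-width $w$ about the line $x\cdot e_\theta=r$. Hence $|\int F^\sharp G\,dr|\le w\operatorname{Err}(\theta)$ with
\[
\operatorname{Err}(\theta)=\int V\,\mathbf 1[|F|>Bt]\,Nf_\theta\,dr+\sum_\rho V(\rho)\,\bigl|\{y\in[F(\rho+),F(\rho)]:|y|>Bt\}\bigr|.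
\]
Dividing by $t$ and using $w\mathcal E\ge\pi c_0\kappa t$,
\begin{equation}\label{eq:split}
\frac{\pi c_0\kappa}4\le\frac{C_2}t\iint(F^\flat)^2+\frac wt\int_0^{2\pi}\operatorname{Err}(\theta)\,d\theta.
\end{equation}

The quantity $\operatorname{Err}(\theta)$ counts the crossings of the graph of $F$ through levels $|y|>Bt$, a crossing at position $r$ having weight $V(r)$. If $V\le Ct$ everywhere, Lemma~\ref{lem:cross}(b) bounds the last term of \eqref{eq:split} by $C\iint t\,\mathbf 1[|F|>Bt]\le C\iint\Phi_t(F)$ and the proof is finished. But $V$ may be large, and it is large exactly where $F$ falls steeply. We therefore compare the weight of a crossing with its level. Put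
\[
L(r)=t\,(V(r)/t)^{5/4},\qquad\gamma=\tfrac94,
\]
and call a crossing at position $r$ and level $y$ (with $y=F(r)$ in the integral) \emph{high} if $|y|>L(r)$ and \emph{low} if $|y|\le L(r)$. High crossings are charged to $F$ and low crossings to $V$. The exponent $\frac54$ is a compromise: it must exceed $1$, so that the charge to $F$ is a power $|y|^{4/5}$ below the first, and it must be less than $2$, so that the charge to $V$ is a power $\gamma=1+\frac54$ below the third, which is what Lemma~\ref{lem:widen} can absorb.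

\medskip\noindent\emph{High crossings.} Here $V(r)<t(|y|/t)^{4/5}$. With the level weight $\beta_1(y)=\mathbf 1[|y|>Bt]\,t^{1/5}|y|^{4/5}$, the high part of $\operatorname{Err}(\theta)$ is at most $\operatorname{Rise}_{\beta_1}(\mathbb R)+\operatorname{Fall}_{\beta_1}(\mathbb R)\le2\Gamma N\int\beta_1(F)\,dr$ by Lemma~\ref{lem:cross}(b). As $\frac wt\cdot2\Gamma N=\frac1{128}$, its contribution to \eqref{eq:split} is at most $\iint\beta_1(F)$.

\medskip\noindent\emph{Low crossings.} Split $\mathbb R$ into intervals $J=[iw,(i+1)w)$, and let $V_J=\sup_JV$ and $L_J=t(V_J/t)^{5/4}$. For $|b|\le1$ we have $1+(a+b)^2\le1+2a^2+2b^2\le3(1+a^2)$, so $V_J\le3V(r)$ for all $r\in J$. A low crossing in $J$ has $Bt<|y|\le L_J$, so there is none unless $L_J>Bt$. In that case the rise in $J$ is at most $t/256$, and by Lemma~\ref{lem:cross}(c) the fall through levels in $[-L_J,L_J]$ is at most $t/256+2L_J$. Since $L_J>t$, the low part over $J$ is at most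
\[
V_J\Bigl(\frac t{128}+2L_J\Bigr)\le3V_JL_J=3t^2(V_J/t)^\gamma.
\]
Also $L_J>Bt$ means $V_J>B^{4/5}t=42At$, so $V>14At$ throughout $J$. Averaging over $J$, the low part over $J$ is at most $3^{1+\gamma}\frac{t^2}w\int_J(V/t)^\gamma\mathbf 1[V>14At]\,dr$. Summing over $J$ and integrating over $\theta$, the low crossings contribute to \eqref{eq:split} at most
\begin{equation}\label{eq:low}
3^{1+\gamma}\iint t\,(V/t)^\gamma\,\mathbf 1[V>14At].
\end{equation}

\medskip\noindent\emph{From $V$ to strips.} For $s\in\mathcal G$ let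
\[
n_s(r,\theta)=\sigma\{x:|x\cdot e_\theta-r|\le w_s\},\qquad Y_s=s\iint(n_s/s)^\gamma\,\mathbf 1[n_s>As].
\]
We have $(1+u^2)^{-1}\le4\sum_{l\ge0}4^{-l}\mathbf 1[|u|\le2^l]$: for $|u|\le1$ use the term $l=0$, and for $2^{l-1}<|u|\le2^l$ the left side is at most $4^{1-l}$. Since $2^lw=w_{2^lt}$,
\[
\frac Vt\le4\sum_{l\ge0}2^{-l}\frac{n_{2^lt}}{2^lt}\le\frac4{1-2^{-1/2}}\max_{l\ge0}2^{-l/2}\frac{n_{2^lt}}{2^lt}\le14\max_{l\ge0}2^{-l/2}\frac{n_{2^lt}}{2^lt};
\]
the maximum exists because $n_s\le\sigma(\mathbb R^2)$. If $V>14At$, a maximizing $l$ and $s=2^lt$ satisfy $n_s>As$ and $t(V/t)^\gamma\le14^\gamma2^{-l(1+\gamma/2)}s(n_s/s)^\gamma$. So \eqref{eq:low} is at most $C\sum_l2^{-l(1+\gamma/2)}Y_{2^lt}\le CX$, where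
\[
X=\sum_{s\in\mathcal G}(t/s)^{1/2}Y_s.
\]
We have deliberately passed to the more slowly decaying weight $(t/s)^{1/2}$, because it is the one that reproduces itself in the next section. Note that $X<\infty$: each $n_s$ is bounded with compact support, and $Y_s=0$ once $As\ge\sigma(\mathbb R^2)$. We have shown
\begin{equation}\label{eq:three}
\frac{\pi c_0\kappa}4\le\frac{C_2}t\iint(F^\flat)^2+\iint\beta_1(F)+CX.
\end{equation}

\section{Rich strips}\label{sec:strips}

The area term allots mass at most $u/128$ to a strip of half-width $w_u$, and $Y_u$ is a moment of order $\gamma>2$ of the strips with mass above $Au$. We must bound it by a power of $|F|$ below the first. One direction does not suffice. Suppose $n_t\approx s\gg t$ on an interval of length $w_t$. Its share of $Y_t$ is $t(s/t)^\gamma w_t=s(s/t)^{\gamma-2}w_s$, whereas the argument of Lemma~\ref{lem:window} only yields $|F|\gg s$ on an interval of length $w_s$, worth $\Phi_t(s)w_s<sw_s$.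

The missing factor comes from the angle. By \eqref{eq:Q} the mass $s$ in the strip is not clustered in a disk of radius $w_s$; it is spread over a length $R>w_s$. A strip of half-width $w_u$ keeps that mass only while turning through an angle of order $w_u/R$, but a strip of half-width of order $w_s$ keeps it through an angle $w_s/R$. So very rich thin strips are rarer, by a factor $u/s$ in position and a factor $u/s$ in direction, than the moderately rich wide strips that contain them. To make this precise we first attach a length to the mass in a strip.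

\begin{lemma}\label{lem:annulus}
Let $\lambda$ be a positive measure with finite support and mass $n>0$ on a metric space, with distance written $|x-y|$. Call $x\in\operatorname{supp}\lambda$ good if $\lambda\{y:d/10\le|x-y|\le d\}\ge n/8$ for some $d\ge0$. Then the good points have mass at least $n/8$.
\end{lemma}

\begin{proof}
For $x_0\in\operatorname{supp}\lambda$ let $d_0$ be the least $d\ge0$ with $\lambda(\bar B(x_0,d/10))\ge n/8$; it exists because the support is finite. Let $y\in\operatorname{supp}\lambda$ with $\delta:=|y-x_0|\ge d_0$. Every point of $\bar B(x_0,d_0/10)$ is at a distance in $[0.9\delta,1.1\delta]$ from $y$, so $y$ is good with $d=1.1\delta$ (also when $\delta=d_0=0$). So if for some $x_0$ the set $\{|y-x_0|\ge d_0\}$ has mass at least $n/8$, we are done. Otherwise every $x_0$ has $\lambda\{|y-x_0|<d_0\}>7n/8$. Then $d_0>0$, and $\lambda\{|y-x_0|<d_0/10\}<n/8$, because by finiteness this open ball has the mass of a closed ball of smaller radius. Hence $\lambda\{d_0/10\le|y-x_0|<d_0\}>3n/4$, so $x_0$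 is good with $d=d_0$, and all points are good.
\end{proof}

\begin{lemma}\label{lem:widen}
There is an absolute constant $C_3$ such that for $u\in\mathcal G$ and $A\ge2$,
\[
Y_u\le C_3\sum_{v\in\mathcal G,\ v\ge2Au}(u/v)^{3/4}Z_v,\qquad\text{where}\quad Z_v=\frac1v\iint n_v^2\,\mathbf 1[n_v\ge v/32].
\]
\end{lemma}

\begin{proof}
Throughout, $s$ runs over $\mathcal G$ and $R$ over the numbers $2^i$, $i\in\mathbb Z$. For $q\in Q$ put
\[
\mathcal A_R(q)=\{R/20\le|x-q|\le R\},\qquad T_\theta(q)=\{|(x-q)\cdot e_\theta|\le2w_u\},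
\]
\[
\Theta(q,s,R)=\{\theta:\sigma(T_\theta(q)\cap\mathcal A_R(q))\ge s/8\}.
\]

\emph{Step 1: from strips to directions through a point.} Let $n=n_u(r,\theta)>Au$. As $n>t$, there is $s\in\mathcal G$ with $s\le n<2s$, and $s>Au/2\ge u$. Apply Lemma~\ref{lem:annulus} to the restriction of $\sigma$ to the strip $|x\cdot e_\theta-r|\le w_u$. Let $q$ be good, with distance $d$. Then $d>w_s$, for otherwise $\nu(\bar B(q,w_s))\ge n/8\ge s/8$, contrary to \eqref{eq:Q}. Choose $R$ with $R/2<d\le R$; then $R>w_s$, the annulus $d/10\le|x-q|\le d$ lies in $\mathcal A_R(q)$, and the strip lies in $T_\theta(q)$. So $\theta\in\Theta(q,s,R)$. The good points have mass at least $n/8$, so $n^\gamma\le(2s)^{\gamma-1}\cdot8\cdot(\text{mass of good points})$. Thus, for all $(r,\theta)$,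
\[
n_u^\gamma\mathbf 1[n_u>Au]\le8\sum_{q\in Q}\alpha_q\mathbf 1[|q\cdot e_\theta-r|\le w_u]\sum_{s\ge Au/2}(2s)^{\gamma-1}\sum_{R>w_s}\mathbf 1[\theta\in\Theta(q,s,R)].
\]
Integrating in $r$ and then in $\theta$,
\begin{equation}\label{eq:reduce}
\iint n_u^\gamma\mathbf 1[n_u>Au]\le16w_u\sum_{s\ge Au/2}(2s)^{\gamma-1}\sum_{q\in Q}\alpha_q\sum_{R>w_s}|\Theta(q,s,R)|.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\begin{scope}
\clip (0,0) circle (2.6);
\fill[gray!18] (-3,-0.8) rectangle (3,0.8);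
\fill[gray!70,rotate=-7] (-3,-0.045) rectangle (3,0.045);
\fill[gray!70] (-3,-0.045) rectangle (3,0.045);
\fill[gray!70,rotate=7] (-3,-0.045) rectangle (3,0.045);
\end{scope}
\fill[white] (0,0) circle (0.4);
\draw (0,0) circle (2.6);
\draw (0,0) circle (0.4);
\fill (0,0) circle (0.04) node[below] {$q$};
\draw[<->] (2.95,-0.8) -- (2.95,0.8) node[midway,right] {$6w_s$};
\node at (0,1.7) {$\mathcal A_R(q)$};
\end{tikzpicture}
\caption{An annulus of radii $R/20$ and $R$ about a point $q$ (not to scale). Thin strips of width $4w_u$ through $q$ (dark), with directions more than $w_u/R$ apart, overlap a bounded number of times in the annulus. If their directions lie in an arc of length $w_s/R$, with $s\ge u$, their parts in the annulus all lie in the strip of width $6w_s$ through $q$ (light) for every direction in that arc.}\label{fig:strips}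
\end{figure}

\emph{Step 2: the gain in angle} (Figure~\ref{fig:strips}). Fix $q$, $s\ge Au/2\ge u$ and $R>w_s$, and write $\Theta=\Theta(q,s,R)$. Divide the circle into $\lceil2\pi R/w_s\rceil$ equal arcs $I$. Since $2\pi R/w_s>1$, their length lies between $w_s/(2R)$ and $w_s/R$. Let $I$ meet $\Theta$, and let $\theta_1,\dots,\theta_k$ be a maximal subset of $\Theta\cap I$ with mutual distances greater than $w_u/R$. By maximality every point of $\Theta\cap I$ is within $w_u/R$ of some $\theta_j$, so $|\Theta\cap I|\le2kw_u/R$.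

The sets $T_{\theta_j}(q)\cap\mathcal A_R(q)$ have bounded overlap. Let $x$ lie in the $j$th one and let $\omega$ be the argument of $x-q$. Then $|\cos(\theta_j-\omega)|\le2w_u/(R/20)=40w_u/R$. Since $|\cos\eta|\ge\frac2\pi\operatorname{dist}(\eta,\frac\pi2+\pi\mathbb Z)$, the angle $\theta_j$ is within $20\pi w_u/R$ of $\omega+\frac\pi2$ or $\omega-\frac\pi2$. An arc of length $40\pi w_u/R$ holds at most $40\pi+1$ of the $\theta_j$, so $x$ lies in at most $2(40\pi+1)<254$ of the sets. Each set has $\sigma$-mass at least $s/8$, so their union has mass at least $ks/(8\cdot254)$, and also at least $s/8$.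

For $x$ in the $j$th set and any $\theta\in I$,
\[
|(x-q)\cdot e_\theta|\le|(x-q)\cdot e_{\theta_j}|+|x-q|\,|I|\le2w_u+w_s\le3w_s.
\]
Put $n^*(q,\theta)=\sigma\{x:|(x-q)\cdot e_\theta|\le3w_s\}$, and let $n^R(q,\theta)$ be the mass of the part of this strip in $\mathcal A_R(q)$. For all $\theta\in I$ we have $n^*\ge n^R\ge s/8$ and $k\le Cn^R/s$. Averaging over $I$, with $1/|I|\le2R/w_s$,
\[
|\Theta\cap I|\le\frac{2w_u}R\cdot\frac{2R}{w_s}\cdot\frac Cs\int_In^R\,\mathbf 1[n^*\ge s/8]\,d\theta=\frac{Cu}{s^2}\int_In^R\,\mathbf 1[n^*\ge s/8]\,d\theta.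
\]
The length $R$ has canceled. Sum over $I$ and $R$. A point $x\ne q$ lies in $\mathcal A_R(q)$ only for $|x-q|\le R\le20|x-q|$, that is, for at most five values of $R$, so $\sum_Rn^R\le5n^*$ and
\begin{equation}\label{eq:angle}
\sum_{R>w_s}|\Theta(q,s,R)|\le\frac{Cu}{s^2}\int_0^{2\pi}n^*(q,\theta)\,\mathbf 1[n^*(q,\theta)\ge s/8]\,d\theta.
\end{equation}

\emph{Step 3: back to strips.} If $|r-q\cdot e_\theta|\le w_s$, then $n^*(q,\theta)\le n_{4s}(r,\theta)$, as $4w_s=w_{4s}$. Average over these $r$ and sum over $q$ with weights $\alpha_q$; the sum $\sum_q\alpha_q\mathbf 1[|r-q\cdot e_\theta|\le w_s]$ is $n_s\le n_{4s}$, so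
\[
\sum_{q\in Q}\alpha_q\int_0^{2\pi}n^*\mathbf 1[n^*\ge s/8]\,d\theta\le\frac1{2w_s}\iint n_{4s}^2\,\mathbf 1[n_{4s}\ge s/8].
\]
Insert this and \eqref{eq:angle} in \eqref{eq:reduce}, multiply by $u^{1-\gamma}$, and use $w_u/w_s=u/s$:
\[
Y_u\le C\sum_{s\ge Au/2}\Bigl(\frac su\Bigr)^{\gamma-1}\cdot\frac us\cdot\frac us\cdot\frac1s\iint n_{4s}^2\,\mathbf 1[n_{4s}\ge s/8].
\]
The powers of $u/s$ combine to $(u/s)^{3-\gamma}=(u/s)^{3/4}$. Put $v=4s$.
\end{proof}

The wide strips may themselves be very rich, but then they are counted by $Y_v$, and the small factor in Lemma~\ref{lem:widen} lets us absorb them. The others are only moderately rich, and Lemma~\ref{lem:window} controls their measure.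

\begin{lemma}\label{lem:X}
For a suitable absolute constant $A\ge2$,
\[
X\le C\iint t^{1/2}|F|^{1/2}\,\mathbf 1[|F|\ge t/256].
\]
\end{lemma}

\begin{proof}
Since $(t/u)^{1/2}(u/v)^{3/4}=(t/v)^{1/2}(u/v)^{1/4}$, Lemma~\ref{lem:widen} and a geometric series give
\[
X\le C_3\sum_{v\in\mathcal G}\Bigl(\frac tv\Bigr)^{1/2}Z_v\sum_{u\in\mathcal G,\ u\le v/(2A)}\Bigl(\frac uv\Bigr)^{1/4}\le C_4A^{-1/4}\sum_{v\in\mathcal G}\Bigl(\frac tv\Bigr)^{1/2}Z_v,
\]
with $C_4=C_3/(1-2^{-1/4})$. Here it matters that the exponent $\frac12$ in $X$ is less than $\frac34$. Fix $A\ge2$ with $C_4A^{-1/4}\le\frac12$. Write $Z_v=v\iint(n_v/v)^2\mathbf 1[n_v\ge v/32]$ and split at $n_v=Av$. Above, $(n_v/v)^2\le(n_v/v)^\gamma$; below, $(n_v/v)^2\le A^2$. So $Z_v\le Y_v+A^2v\,|\{n_v\ge v/32\}|$ and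
\[
X\le\tfrac12X+\tfrac12A^2\sum_{v\in\mathcal G}t^{1/2}v^{1/2}\,|\{n_v\ge v/32\}|.
\]
As $X<\infty$, the first term can be absorbed. Since $\sigma\le\nu$, Lemma~\ref{lem:window} gives
\[
X\le4A^2t^{1/2}\iint\sum_{v\in\mathcal G}v^{1/2}\,\mathbf 1[v\le256|F|].
\]
The inner sum is empty unless $|F|\ge t/256$, and it is at most $16|F|^{1/2}/(1-2^{-1/2})$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:scale}]
With $A$ fixed, $B=(42A)^{5/4}\ge1$ is absolute. We bound the three terms of \eqref{eq:three} pointwise.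
\begin{itemize}
\item $(F^\flat)^2/t\le B^2\Phi_t(F)$: for $|F|\le t$ the left side is $\Phi_t(F)$, and for $|F|\ge t$ it is at most $B^2t\le B^2\Phi_t(F)$.
\item $\beta_1(F)\le\Phi_t(F)$: where $\beta_1(F)\ne0$ we have $|F|>t$ and the two sides are equal.
\item $t^{1/2}|F|^{1/2}\mathbf 1[|F|\ge t/256]\le256^2\Phi_t(F)$: for $|F|\ge t$ the left side is $t(|F|/t)^{1/2}\le t(|F|/t)^{4/5}$, and for $t/256\le|F|<t$ it is at most $t\le256^2F^2/t$.
\end{itemize}
By \eqref{eq:three} and Lemma~\ref{lem:X}, $\frac14\pi c_0\kappa\le C\iint\Phi_t(F)$. This is the proposition, with $c_2=\pi c_0\kappa/(4C)$.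
\end{proof}

Theorems~\ref{thm:lower} and \ref{thm:disk} are now proved.

\section{The smoothly weighted grid}\label{sec:lattice}

We prove Theorem~\ref{thm:sharp}. Constants now depend only on $\varphi$ (and on indices shown). For $h\in C_c^\infty(\mathbb R^2)$ let $\hat h(\xi)=\int h(x)e^{-2\pi ix\cdot\xi}dx$. The Poisson summation formula for the lattice $N^{-1/2}\mathbb Z^2$ reads
\begin{equation}\label{eq:PSF}
\sum_{p\in N^{-1/2}\mathbb Z^2}h(p)-N\int h=N\sum_{k\in\mathbb Z^2\setminus\{0\}}\hat h(\sqrt N\,k),
\end{equation}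
and $|\hat h(\xi)|\le C_{h,M}|\xi|^{-M}$ for every $M$.

\medskip\noindent\emph{Hypothesis \textup{(H)} and the lower bound.} For fixed $h$ the right side of \eqref{eq:PSF} is $O_M(N^{-M})$ for every $M$. With $h=\varphi$ this gives $a_N=1+O_M(N^{-M})$, and with $h=\varphi^2$ it gives $\sum_p\varphi(p)^2=N\int\varphi^2+O(1)$. The masses agree by the choice of $a_N$. So for large $N$ (H) holds with $c_0=\min(1,\frac12\int\varphi^2)$ and any $C_0\ge2$ such that $\operatorname{supp}\varphi\subseteq\{|x|\le C_0\}$. Theorem~\ref{thm:lower}(a) gives the lower bound.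

\medskip\noindent\emph{Smoothing the edge.} Fix $\theta$. Let $h_1(r)=\nu(S(r,\theta))$, $h_2(r)=N\int_{S(r,\theta)}\varphi$ and $F_0=h_1-h_2$. Then $F=F_0-(a_N-1)h_2=F_0+O(N^{-1})$. The function $\varphi\mathbf 1_{S(r,\theta)}$ is discontinuous, so \eqref{eq:PSF} does not apply to it directly. We smooth in $r$ at scale $\varepsilon=1/N$, the width that belongs to height $1$. Let $\chi\ge0$ be smooth, even, supported in $[-1,1]$, with $\int\chi=1$, and let $\chi_\varepsilon=\varepsilon^{-1}\chi(\cdot/\varepsilon)$. The value $(h*\chi_\varepsilon)(r\pm\varepsilon)$ is an average of $h$ over $[r,r+2\varepsilon]$ or $[r-2\varepsilon,r]$. Since $h_1$ is nonincreasing, $(h_1*\chi_\varepsilon)(r+\varepsilon)\le h_1(r)\le(h_1*\chi_\varepsilon)(r-\varepsilon)$. Since $|h_2'|\le2C_0N$, $|(h_2*\chi_\varepsilon)(r\pm\varepsilon)-h_2(r)|\le4C_0$. Therefore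
\[
(F_0*\chi_\varepsilon)(r+\varepsilon)-4C_0\le F_0(r)\le(F_0*\chi_\varepsilon)(r-\varepsilon)+4C_0,
\]
and, as $F$ vanishes for $|r|>C_0$,
\begin{equation}\label{eq:smooth}
\iint|F|\le2\int_0^{2\pi}\!\!\int_{|r|\le C_0+1}|F_0*\chi_\varepsilon|\,dr\,d\theta+C.
\end{equation}
Let $\eta(u)=\int_{-\infty}^u\chi_\varepsilon$. Because $\chi$ is even, the convolution of $r\mapsto\mathbf 1[x\cdot e_\theta\ge r]$ with $\chi_\varepsilon$ is $\eta(x\cdot e_\theta-r)$. So with $\varphi_{r,\theta}(x)=\varphi(x)\eta(x\cdot e_\theta-r)\in C_c^\infty(\mathbb R^2)$, formula \eqref{eq:PSF} gives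
\[
(F_0*\chi_\varepsilon)(r,\theta)=\sum_p\varphi_{r,\theta}(p)-N\int\varphi_{r,\theta}=N\sum_{k\ne0}\widehat{\varphi_{r,\theta}}(\sqrt N\,k).
\]

\medskip\noindent\emph{The Fourier coefficients.} Let $\xi=\sqrt N\,k$, $e_\theta^\perp=(-\sin\theta,\cos\theta)$, $\xi_1=\xi\cdot e_\theta$ and $\xi_2=\xi\cdot e_\theta^\perp$. In the coordinates $x=ue_\theta+se_\theta^\perp$,
\[
\widehat{\varphi_{r,\theta}}(\xi)=\int\eta(u-r)\,\tilde\varphi(u,\xi_2)\,e^{-2\pi i\xi_1u}\,du,\qquad\tilde\varphi(u,\xi_2)=\int\varphi(ue_\theta+se_\theta^\perp)\,e^{-2\pi i\xi_2s}\,ds.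
\]
The function $\tilde\varphi$ vanishes for $|u|>C_0$, and integration by parts in $s$ gives $|\partial_u^j\tilde\varphi|\le C_{j,M}(1+|\xi_2|)^{-M}$ uniformly in $\theta$: there is rapid decay along the edge. Across the edge, $0\le\eta\le1$ and $\int|\eta^{(j)}|=\varepsilon^{1-j}\int|\chi^{(j-1)}|$ for $j\ge1$. By Leibniz's rule, for $j=1$ and $j=3$,
\[
\int|\partial_u^j(\eta(u-r)\tilde\varphi(u,\xi_2))|\,du\le CN^{j-1}(1+|\xi_2|)^{-2}.
\]
If $|\xi_1|\ge|\xi|/2$, integrate by parts $j$ times in $u$ and take the better of $j=1$ and $j=3$: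
\[
|\widehat{\varphi_{r,\theta}}(\xi)|\le C(1+|\xi_2|)^{-2}|\xi|^{-1}\min\{1,(N/|\xi|)^2\}.
\]
If $|\xi_1|<|\xi|/2$, then $|\xi_2|\ge|\xi|/2$, and the bound for $\tilde\varphi$ with $j=0$, $M=4$ gives $|\widehat{\varphi_{r,\theta}}(\xi)|\le C|\xi|^{-4}$. Both bounds are uniform in $r$.

\medskip\noindent\emph{Averaging over directions.} We have $\xi_2=|\xi|\sin(\arg\xi-\theta)$, so
\[
\int_0^{2\pi}\frac{d\theta}{(1+|\xi_2|)^2}\le4\int_0^{\pi/2}\frac{d\tau}{(1+2|\xi|\tau/\pi)^2}\le\frac{2\pi}{|\xi|}.
\]
This is the count of Section~\ref{sec:intro} as an upper bound: the frequency $k$ has amplitude at most $CN/|\xi|=C\sqrt N/|k|$ and is concentrated on angles of order $1/|\xi|=1/(\sqrt N|k|)$. With $|\xi|^2=N|k|^2$,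
\[
\int_0^{2\pi}\!\!\int_{|r|\le C_0+1}|F_0*\chi_\varepsilon|\,dr\,d\theta\le C\sum_{k\ne0}\Bigl(\frac1{|k|^2}\min\Bigl\{1,\frac N{|k|^2}\Bigr\}+\frac1{N|k|^4}\Bigr).
\]
There are $8m$ vectors $k$ with $|k|_\infty=m$, and each has $|k|\ge m$. So the sum is at most
\[
8\sum_{m\le\sqrt N}\frac1m+8N\sum_{m>\sqrt N}\frac1{m^3}+\frac8N\sum_{m\ge1}\frac1{m^3}\ll\log N.
\]
By \eqref{eq:smooth}, $\iint|F|\ll_\varphi\log N$, which completes the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{problem}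
\emph{Upper bounds in irregularities of distribution},
\texttt{http://williamchen-mathematics.info/researchfolder/op01.pdf}

\end{thebibliography}
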